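\title{Positive semidefinite polynomials of degree $2n$ in $n$ variables are sums of $2^n-1$ squares}

\begin{abstract}
We prove that for every $n\ge 2$ and every real closed field $R$, a positive semidefinite polynomial of degree at most $2n$ in $R[X_1,\dots,X_n]$ is a sum of $2^n-1$ squares of rational functions. Over the real numbers this covers the case of odd $n\ge7$ and degree $2n$. The statement is equivalent to the vanishing of the symbol $(-1)^n$ in the function field of a double cover $Y$ of $\mathbb P^n$, which is a Fano variety without real points. A relation between Stiefel--Whitney classes reduces this vanishing to the claim that $H^{n+1}(Y_C,\mathbb Z_2)$ is supported in codimension two, and for odd $n$ that claim follows from a Lefschetz theorem for the variety of lines on $Y$.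
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

A polynomial $f\in\mathbb R[X_1,\dots,X_n]$ is \emph{positive semidefinite} if $f(x)\ge0$ for all $x\in\mathbb R^n$. An identity $f=a_1^2+\dots+a_r^2$ with rational functions $a_i$ is a certificate of this property, and we ask how small $r$ can be taken in terms of the number $n$ of variables and the degree of $f$.

Two bounds give the scale. If $\deg f\le2$, the homogenization of $f$ is a positive semidefinite quadratic form in $n+1$ variables, and diagonalizing it writes $f$ as a sum of $n+1$ squares. At the other extreme, with no condition on the degree, a sum of any number of squares in $\mathbb R(X_1,\dots,X_n)$ is a sum of $2^n$ squares (Remark~\ref{rem:benchmark} gives the short cohomological proof). For $n=1$ the two bounds agree and are optimal, because $1+X_1^2$ is not a square. For $n\ge2$ we have $n+1\le2^n-1$, so in degree two at least one of the $2^n$ squares is superfluous. Up to which degree can one square be saved? The following result, dated 2016 in \cite{EMS}, is known.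

\begin{theorem}[{\cite[Theorem 2.8]{EMS}}]\label{thm:known}
Let $f\in\mathbb R[X_1,\dots,X_n]$ be positive semidefinite of degree at most $d$. If $n\ge2$ and $d\le2n$, then $f$ is a sum of $2^n-1$ squares in $\mathbb R(X_1,\dots,X_n)$, except maybe if $n\ge7$ is odd and $d=2n$.
\end{theorem}

It is remarked in \cite{EMS} that ``it is, however, likely that the result continues to hold when $n\ge7$ is odd and $d=2n$''. The problem is thus to decide whether, for every odd $n\ge7$, every positive semidefinite polynomial of degree at most $2n$ in $n$ variables is a sum of $2^n-1$ squares of rational functions.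

Geometry explains the bound $2n$ and suggests the answer. A nonzero positive semidefinite $f$ is a sum of $2^n-1$ squares exactly when the sum of $2^n$ squares has a nontrivial zero over the field $K=\mathbb R(X_1,\dots,X_n)(\sqrt{-f})$ (Lemma~\ref{lem:pfister}). If the homogenization $F$ of $f$ has degree $2m$ and smooth zero locus, then $K$ is the function field of the double cover $w^2=-F$ of $\mathbb P^n$, whose canonical bundle is $\mathcal O(m-n-1)$. This double cover is Fano, hence rich in rational curves, exactly when $2m\le2n$, whatever the parity and the size of $n$. So one expects no exception, and there is none.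

\begin{theorem}\label{thm:main}
Let $R$ be a real closed field, let $n\ge2$, and let $f\in R[X_1,\dots,X_n]$ be positive semidefinite of degree at most $2n$. Then $f$ is a sum of $2^n-1$ squares in $R(X_1,\dots,X_n)$.
\end{theorem}

The case $R=\mathbb R$, $n\ge7$ odd answers the question. The proof does not use Theorem~\ref{thm:known}. Two consequences are proved in Section~\ref{sec:consequences}.

\begin{corollary}\label{cor:level}
If $f\ne0$ is as in Theorem~\ref{thm:main}, then $-1$ is a sum of $2^{n-1}$ squares in $R(X_1,\dots,X_n)(\sqrt{-f})$.
\end{corollary}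

\begin{corollary}\label{cor:uniform}
For each $n\ge2$ there is an integer $\delta(n)$ such that every positive semidefinite $f\in\mathbb R[X_1,\dots,X_n]$ of degree at most $2n$ can be written $f=\sum_{i=1}^{2^n-1}(g_i/g)^2$ with polynomials $g_i$ and $g\ne0$, $\deg g\le\delta(n)$, $\deg g_i\le\delta(n)+n$.
\end{corollary}

\subsection{The shape of the proof}

Let $C=R(i)$. The proof has four steps.

\begin{enumerate}
\item \emph{Quadratic forms} (Section~\ref{sec:reduction}). It suffices to treat a general positive definite form $F$ of degree $2n$ and to show that the symbol $(-1)^n$ vanishes in $H^n(R(Y),\mathbb Z/2)$, where $Y$ is the double cover $w^2=-F$. The reduction to general $F$ replaces $R$ by a field of Puiseux series, so arbitrary real closed fields are needed even when one starts from $\mathbb R$.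
\item \emph{Rational connectedness} (Sections~\ref{sec:omega} and \ref{sec:key}). The class $(-1)$ has a $2$-adic lift $\omega$. If $\omega^{n+1}$ vanishes on the complement of a closed subset of $Y$ of codimension at least two, then $(-1)^n=0$ in $H^n(R(Y),\mathbb Z/2)$.
\item \emph{A relation} (Section~\ref{sec:relation}). Let $h$ be the hyperplane class. A real plane bundle on $Y(\mathbb C)/\text{conjugation}$ with Stiefel--Whitney classes $\omega$ and $nh$ yields $\omega^{n+1}=h^2\gamma+\operatorname{Nm}(\mu)$, where $\operatorname{Nm}(\mu)$ is the norm of a class $\mu\in H^{n+1}(Y_C,\mathbb Z_2)$. The class $h^2$ is supported in codimension two, so it remains to show the same for $\mu$.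
\item \emph{Lines} (Sections~\ref{sec:lines} and \ref{sec:lefschetz}). For $n$ even, $H^{n+1}(Y_C,\mathbb Z_2)=0$. For $n=2k+1$ this group is free of rank one, and $h^{k+1}$ is only twice a generator. For $n=3$ a generator is the class of a line on $Y_C$ (Example~\ref{ex:three}). In general we obtain a generator from a cohomology class on the variety $B$ of lines on $Y_C$, and the existence of a suitable class follows from a Lefschetz theorem comparing $B$ with the Grassmannian (Theorem~\ref{thm:lefschetz}).
\end{enumerate}

\section{From sums of squares to the symbol $(-1)^n$}\label{sec:reduction}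

Throughout the paper $R$ is a real closed field, $C=R(i)$, $G=\operatorname{Gal}(C/R)=\{1,\sigma\}$, and $X=(X_1,\dots,X_n)$. Cohomology of fields and schemes is \'etale cohomology.

\subsection{Pfister forms and symbols}

Let $k$ be a field of characteristic zero. For $a\in k^*$ let $(a)\in H^1(k,\mathbb Z/2)=k^*/k^{*2}$ be its Kummer class; a \emph{symbol} is a cup product $(a_1)\cdots(a_m)$. The \emph{Pfister form} attached to $a_1,\dots,a_m$ is $\langle1,-a_1\rangle\otimes\dots\otimes\langle1,-a_m\rangle$. For $a_1=\dots=a_m=-1$ it is the sum of $2^m$ squares, written $2^m\langle1\rangle$. We use the following facts.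

\begin{itemize}
\item[(Q1)] (Pfister) If $\varphi$ is a Pfister form and $c\ne0$ is a value of $\varphi$, then $c\varphi\cong\varphi$. An isotropic Pfister form is hyperbolic.
\item[(Q2)] (Witt) Two vectors on which a nondegenerate form takes the same nonzero value are exchanged by an isometry, and $\psi\perp\psi_1\cong\psi\perp\psi_2$ implies $\psi_1\cong\psi_2$.
\item[(Q3)] (Voevodsky) The symbol maps from Milnor $K$-theory give isomorphisms $K_m^M(k)/2\cong H^m(k,\mathbb Z/2)$ and $K_m^M(k)\otimes\mathbb Q_2/\mathbb Z_2\cong H^m(k,\mathbb Q_2/\mathbb Z_2(m))$.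
\item[(Q4)] (Elman--Lam) The symbol $\{a_1,\dots,a_m\}$ vanishes in $K_m^M(k)/2$ if and only if its Pfister form is hyperbolic.
\end{itemize}

Together, (Q1), (Q3) and (Q4) say that $(a_1)\cdots(a_m)=0$ in $H^m(k,\mathbb Z/2)$ if and only if the Pfister form of $a_1,\dots,a_m$ is isotropic.

\begin{lemma}\label{lem:pfister}
Let $0\ne f\in R[X]$ be positive semidefinite and $K=R(X)(\sqrt{-f})$. Then $f$ is a sum of $2^n-1$ squares in $R(X)$ if and only if $(-1)^n=0$ in $H^n(K,\mathbb Z/2)$.
\end{lemma}

\begin{proof}
Let $\varphi=2^n\langle1\rangle$, with bilinear form $b$. We must show that $f$ is a sum of $2^n-1$ squares if and only if $\varphi$ is isotropic over $K$. If $f=\sum_{i<2^n}a_i^2$, then $(\sqrt{-f},a_1,a_2,\dots)$ is an isotropic vector.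

Conversely, suppose $\varphi_K$ is isotropic. Since $f$ takes a positive value, $-f$ is not a square in $R(X)$, so $[K:R(X)]=2$. Write an isotropic vector as $u+\sqrt{-f}\,v$ with $u,v$ defined over $R(X)$, not both zero. Expanding $\varphi(u+\sqrt{-f}\,v)=0$ gives
\[
\varphi(u)=f\varphi(v),\qquad b(u,v)=0 .
\]
The field $R(X)$ is formally real, so $\varphi$ is anisotropic over it; hence $v\neq0$ (otherwise $u=0$ too) and $c=\varphi(v)\ne0$. The idea is to move $v$ to the first basis vector $e_1$ by a similitude, so that orthogonality to $v$ becomes the vanishing of one coordinate. By (Q1) there is a linear automorphism $T_0$ with $\varphi(T_0x)=c\varphi(x)$. Then $\varphi(T_0e_1)=c=\varphi(v)$, and composing $T_0$ with an isometry given by (Q2) we get $T$ with $\varphi(Tx)=c\varphi(x)$ and $Te_1=v$. Put $u'=T^{-1}u$. Then $c\varphi(u')=\varphi(u)=cf$ and $c\,b(u',e_1)=b(u,v)=0$. So $f=\varphi(u')$ and the first coordinate of $u'$ is zero.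
\end{proof}

\begin{remark}\label{rem:benchmark}
The same dictionary shows that every nonzero sum of squares $f$ in $k=R(X)$ is a sum of $2^n$ squares. The nonsplit sequence of $G$-modules $0\to\mathbb Z/2\to\mathbb Z/2[G]\to\mathbb Z/2\to0$ gives exact sequences $H^j(k(i),\mathbb Z/2)\to H^j(k,\mathbb Z/2)\to H^{j+1}(k,\mathbb Z/2)$ whose second map is multiplication by $(-1)$. The first group is a colimit of cohomology groups of affine $n$-dimensional varieties over $C$, so it vanishes for $j>n$ by Artin vanishing, recalled as (E1) below. Thus multiplication by $(-1)$ is injective in degrees $j\ge n+1$. If $f$ is a sum of $2^m$ squares with $m\ge n$, the Pfister form $2^m\langle1\rangle\otimes\langle1,-f\rangle$ is isotropic, so $(f)(-1)^m=0$, and therefore $(f)(-1)^n=0$. This gives $\varphi(u)=f\varphi(v)$ with $\varphi=2^n\langle1\rangle$ and $v\ne0$, and $f=\varphi(v)\varphi(u)/\varphi(v)^2$ is a value of $\varphi(v)\varphi\cong\varphi$. This argument takes place in degree $n+1$, above the cohomological dimension of $C(X)$. Lemma~\ref{lem:pfister} asks for a vanishing in degree $n$, where no such dimension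 argument is available.
\end{remark}

\subsection{Reduction to general positive definite forms}

To use geometry we want a smooth double cover without real points, and later a genericity condition. A form $F$ in $x_0,\dots,x_n$ is \emph{positive definite} if $F(x)>0$ for $0\ne x\in R^{n+1}$. Let $\mathcal F\cong\mathbb A^N_{\mathbb Q}$ be the affine space of forms of degree $2n$ in $x_0,\dots,x_n$. A limit of sums of $r$ squares of rational functions has no reason to be one, since denominators may degenerate; an infinitesimal perturbation avoids this, at the price of enlarging the field.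

\begin{lemma}\label{lem:degeneration}
Let $\Delta\ne0$ be a polynomial function on $\mathcal F$ with rational coefficients. Suppose that for every real closed field $R'$ and every positive definite $F\in\mathcal F(R')$ with $\Delta(F)\ne0$, the polynomial $F(1,X)$ is a sum of $2^n-1$ squares in $R'(X)$. Then Theorem~\ref{thm:main} holds for $n$.
\end{lemma}

\begin{proof}
Let $f\neq0$ be positive semidefinite over $R$ of degree at most $2n$, and let $F=x_0^{2n}f(x_1/x_0,\dots,x_n/x_0)$. Then $F\ge0$ where $x_0\ne0$, hence everywhere by continuity. The positive definite forms contain a nonempty open subset of $R^N$, which is Zariski dense; so there is a positive definite $F'$ with $\Delta(F+F')\neq0$, and the polynomial $\Delta(F+tF')\in R[t]$ is nonzero.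

Let $R'=\bigcup_{m}R((t^{1/m}))$ be the field of Puiseux series. It is real closed, and $t>0$ because $t$ is a square. By Tarski's transfer principle, $F\ge0$ and $F'>0$ on $R'^{\,n+1}\setminus\{0\}$, so $F_t=F+tF'$ is positive definite over $R'$; also $\Delta(F_t)\ne0$ since $t$ is transcendental over $R$. By hypothesis $f_t=F_t(1,X)=\sum_{i<2^n}a_i^2$ with $a_i\in R'(X)$.

Let $v$ be the Gauss extension of the $t$-adic valuation to $R'(X)$: the value of a polynomial is the minimum of the values of its coefficients. Its residue field is $R(X)$, and $f_t$ has value $0$ and residue $f$. Suppose some $a_i$ has negative value, and let $a_{i_0}$ have minimal value. Then the $b_i=a_i/a_{i_0}$ are integral and $\sum b_i^2=f_t/a_{i_0}^2$ has positive value, so $\sum\bar b_i^{\,2}=0$ in $R(X)$ with $\bar b_{i_0}=1$. This is impossible in a formally real field. Hence all $a_i$ are integral and $f=\sum\bar a_i^{\,2}$.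
\end{proof}

\subsection{The double cover}\label{subsec:setting}

From now on we work in the following setting, unless stated otherwise: $n\ge2$, and $F\in\mathcal F(R)$ is positive definite with smooth zero locus $\{F=0\}\subset\mathbb P^n_R$. Let
\[
\pi:Y=Y_F\to\mathbb P^n_R,\qquad w^2=-F,
\]
be the double cover branched along $\{F=0\}$. We write $\mathcal O(1)$ for $\pi^*\mathcal O(1)$, so that $w\in H^0(Y,\mathcal O(n))$. The variety $Y$ has the following properties.
\begin{itemize}
\item It is projective and smooth: a singular point would have $w=0$, $F=0$ and $dF=0$.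
\item It is geometrically integral, because $-F$ is squarefree over $C$, hence not a square. Its function field is $R(Y)=R(X)(\sqrt{-f})$ with $f=F(1,X)$.
\item $Y(R)=\emptyset$, because $w^2=-F(x)<0$ has no solution in $R$.
\item It is Fano: the ramification divisor is $\{w=0\}$, so $K_Y=\mathcal O(-n-1+n)=\mathcal O(-1)$, and $\mathcal O(1)$ is ample since $\pi$ is finite.
\end{itemize}

\begin{theorem}\label{thm:generic}
Let $n\ge2$. There is a proper closed subset $\mathcal D\subset\mathcal F$, defined over $\mathbb Q$ and containing all forms with singular zero locus, such that for every real closed field $R$ and every positive definite $F\in\mathcal F(R)$ outside $\mathcal D$ one has $(-1)^n=0$ in $H^n(R(Y_F),\mathbb Z/2)$.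
\end{theorem}

Theorem~\ref{thm:generic} implies Theorem~\ref{thm:main}: choose $\Delta\neq0$ over $\mathbb Q$ vanishing on $\mathcal D$; by Lemma~\ref{lem:pfister} the hypothesis of Lemma~\ref{lem:degeneration} holds. Sections~\ref{sec:omega}--\ref{sec:lefschetz} prove Theorem~\ref{thm:generic}.

\section{The class $\omega$}\label{sec:omega}

\subsection{Coefficients}

Fix a compatible system of primitive $2^m$-th roots of unity in $C$. It identifies $\mathbb Z/2^m(1)=\mu_{2^m}$ with $\mathbb Z/2^m$, on which $\sigma$ acts by $-1$. Hence on schemes over $R$ the twist $\mathbb Z/2^m(j)$ depends only on the parity of $j$, and over $C$ we ignore twists. For a variety $X'$ over $C$ the groups $H^i(X',\mathbb Z/2^m)$ are finite, and for a variety $X'$ over $R$ the groups $H^i(X',\mathbb Z/2^m(j))$ are finite by the Hochschild--Serre spectral sequence $H^p(G,H^q(X'_C))\Rightarrow H^{p+q}(X')$. Put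
\[
H^i(X',\mathbb Z_2(j))=\varprojlim_mH^i(X',\mathbb Z/2^m(j)),\qquad H^i(X',\mathbb Q_2/\mathbb Z_2(j))=\varinjlim_mH^i(X',\mathbb Z/2^m(j)).
\]
Inverse limits of finite groups are exact, so the long exact sequences with finite coefficients pass to the limit. On $Y$ we have the hyperplane class $h=c_1(\mathcal O(1))\in H^2(Y,\mathbb Z_2(1))$, whose reduction modulo $2^m$ is the image of $\mathcal O(1)$ under the boundary map of the Kummer sequence. A bar denotes reduction modulo $2$; we omit it for $\omega$ and $h$ when the coefficients are visible.

We use the following standard tools for varieties over an algebraically closed field of characteristic zero, with $\Lambda=\mathbb Z/2^m$.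
\begin{itemize}
\item[(E1)] \emph{Artin vanishing.} If $X'$ is affine and $\mathcal A$ is a constructible sheaf of $\Lambda$-modules whose support has dimension at most $d$, then $H^i(X',\mathcal A)=0$ for $i>d$.
\item[(E2)] \emph{Duality.} Let $X'$ be smooth of pure dimension $d$. For $L$ locally constant with finite free stalks, $H^i_c(X',L)$ is dual to $H^{2d-i}(X',L^\vee)$. For an open immersion $j:U'\to X'$, the group $H^i(X',j_!\Lambda)$ is dual to $H_c^{2d-i}(X',Rj_*\Lambda)$.
\item[(E3)] \emph{Homotopy invariance.} If $a$ is a Zariski locally trivial $\mathbb A^r$-bundle, then $Ra_*a^*=\mathrm{id}$.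
\item[(E4)] \emph{Gysin maps.} A proper morphism $\phi:X_1\to X_2$ of smooth varieties of pure dimensions $d_1,d_2$ induces $\phi_*:H^i(X_1)\to H^{i+2(d_2-d_1)}(X_2)$, defined by $\Lambda_{X_1}=\phi^!\Lambda_{X_2}[2(d_2-d_1)]$ and the adjunction $R\phi_!\phi^!\to\mathrm{id}$. It commutes with restriction to open subsets of $X_2$, satisfies the projection formula, is functorial, and is the degree map $\deg$ when $X_2$ is a point.
\end{itemize}

\subsection{The norm sequence and the Bocksteins}

Let $\omega$ be the nonzero element of $H^1(R,\mathbb Z_2(1))=H^1(G,\mathbb Z_2(1))=\mathbb Z/2$. Since $2\omega=0$, signs in formulas involving $\omega$ are irrelevant. Multiplication by $2$ is zero on $H^1(R,\mathbb Z_2(1))$, so reduction modulo $2$ is injective on it, and $\bar\omega$ is the nonzero class $(-1)\in H^1(R,\mathbb Z/2)$, the class of the torsor $\operatorname{Spec}C\to\operatorname{Spec}R$.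

The augmentation $\mathbb Z_2[G]\to\mathbb Z_2$ has kernel generated by $1-\sigma$, which is $\mathbb Z_2(1)$. The sequence $0\to\mathbb Z_2(1)\to\mathbb Z_2[G]\to\mathbb Z_2\to0$ does not split, since the invariants $\mathbb Z_2\cdot(1+\sigma)$ map onto $2\mathbb Z_2$; so its class is $\omega$. Twisting it by $\mathbb Z_2(j)$, and noting that the middle term computes the cohomology of $X'_C$, we get for every $R$-variety $X'$ an exact sequence, natural in $X'$,
\begin{equation}\label{eq:norm}
H^i(X'_C,\mathbb Z_2)\xrightarrow{\ \operatorname{Nm}\ }H^i(X',\mathbb Z_2(j))\xrightarrow{\ \omega\ }H^{i+1}(X',\mathbb Z_2(j+1)).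
\end{equation}

A class modulo $2$ has two integral Bocksteins, one for each parity of the twist. Let $\beta_j:H^i(X',\mathbb Z/2)\to H^{i+1}(X',\mathbb Z_2(j))$ be the boundary map of $0\to\mathbb Z_2(j)\xrightarrow{2}\mathbb Z_2(j)\to\mathbb Z/2\to0$. Then
\begin{equation}\label{eq:bockstein}
\beta_j(\bar z)=0\ \text{ for }z\in H^i(X',\mathbb Z_2(j)),\qquad\beta_j(\bar z)=\omega z\ \text{ for }z\in H^i(X',\mathbb Z_2(j-1)).
\end{equation}
The first formula is exactness. For the second, the sequence for $j$ is the sequence for $1$ tensored with $\mathbb Z_2(j-1)$, so $\beta_j(\bar z)=\beta_1(1)z$; and $\beta_1(1)\in H^1(R,\mathbb Z_2(1))$ is nonzero because $H^0(R,\mathbb Z_2(1))=0$.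

\section{Vanishing of $\omega^{n+1}$ outside codimension two suffices}\label{sec:key}

The class $(-1)^n\in H^n(R(Y),\mathbb Z/2)$ extends to all of $Y$. Rational connectedness will show that classes of the function field that are unramified on $Y$ are killed by a fixed integer. For a class of order two this says nothing, unless the class is \emph{divisible} among unramified classes. So we pass to coefficients $\mathbb Q_2/\mathbb Z_2(j)$, and the parity of $j$ matters. For $j=n$ the image of $\bar\omega^n$ is the image of $\omega^n/2\in H^n(Y,\mathbb Z_2(n))\otimes\mathbb Q$, which is zero for the trivial reason that $\omega^n$ is torsion. For $j=n-1$ no information is lost, by (Q3), and the obstruction to divisibility is $\beta_{n-1}(\bar\omega^n)=\omega^{n+1}$.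

\begin{proposition}\label{prop:key}
Let $Z\subset Y$ be closed of codimension at least $2$, let $U=Y\setminus Z$ and $K=R(Y)$. If $\omega^{n+1}=0$ in $H^{n+1}(U,\mathbb Z_2(n+1))$, then $(-1)^n=0$ in $H^n(K,\mathbb Z/2)$.
\end{proposition}

Write $\mathcal T(j)=\mathbb Q_2/\mathbb Z_2(j)$. For a scheme $X'$ over $R$ let $\mathcal H^n$ be the Zariski sheaf on $X'$ associated with $U'\mapsto H^n(U',\mathcal T(n-1))$. Its sections can be pulled back along arbitrary morphisms, and for the spectrum of a field they are Galois cohomology. If $X'$ is smooth and integral over a field $L\supset R$, each codimension one point $x$ has a residue map $\partial_x:H^{i+1}(L(X'),\mathcal T(j+1))\to H^{i}(L(x),\mathcal T(j))$. The theorem of Bloch--Ogus says that $H^0(X',\mathcal H^n)\to H^n(L(X'),\mathcal T(n-1))$ is injective with image the subgroup of classes whose residues at all codimension one points vanish.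

\begin{lemma}\label{lem:exponent}
The group $H^0(Y,\mathcal H^n)$ is killed by an integer $m_0\ge1$.
\end{lemma}

\begin{proof}
We view the generic point of $Y$ as a rational point of $Y_K$ and compare it with a constant point modulo rational equivalence. Let $\alpha\in H^0(Y,\mathcal H^n)$, with pullback $\alpha_K$ to $Y_K$. For a closed point $x$ of $Y_K$ let $\alpha_K(x)\in H^n(K(x),\mathcal T(n-1))$ be the pullback to $x$, and define on zero-cycles
\[
\Big\langle\sum m_x[x],\alpha\Big\rangle=\sum m_x\operatorname{cores}_{K(x)/K}\alpha_K(x)\in H^n(K,\mathcal T(n-1)).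
\]

\emph{The pairing factors through $CH_0(Y_K)$.} Let $\nu:D\to Y_K$ be the normalization of an integral curve, $g\in K(D)^*$, and $\alpha'=\nu^*\alpha_K\in H^0(D,\mathcal H^n)$. Near a closed point $x\in D$ the class $\alpha'$ comes from an open neighborhood of $x$. Writing $g$ as a unit times a power of a uniformizer gives $\partial_x((g)\cup\alpha')=\pm\operatorname{ord}_x(g)\,\alpha'(x)$, with a sign independent of $x$. Moreover $\nu_*[x]=[K(x):K(\nu x)]\,[\nu x]$ and $\alpha'(x)$ is the restriction of $\alpha_K(\nu x)$; since corestriction after restriction is multiplication by the degree,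
\[
\langle\nu_*\operatorname{div}(g),\alpha\rangle=\sum_x\operatorname{ord}_x(g)\operatorname{cores}_{K(x)/K}\alpha'(x)=\pm\sum_x\operatorname{cores}_{K(x)/K}\partial_x((g)\cup\alpha').
\]
The last sum vanishes by reciprocity on the smooth proper curve $D$: for a class defined on $D^\circ=D\setminus\{x_1,\dots,x_s\}$, the localization sequence $H^{n+1}(D^\circ,\mathcal T(n))\to\bigoplus H^n(K(x_i),\mathcal T(n-1))\to H^{n+2}(D,\mathcal T(n))$ is a complex, and the second map followed by the trace to $H^n(K,\mathcal T(n-1))$ is the sum of the corestrictions.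

\emph{A torsion zero-cycle.} The variety $Y_{\overline K}$ is Fano in characteristic zero, hence rationally connected (Campana; Koll\'ar--Miyaoka--Mori): any two closed points are joined by a chain of rational curves, so the degree gives $CH_0(Y_{\overline K})=\mathbb Z$. Let $\eta\in Y_K(K)$ be the point defined by the generic point of $Y$, and let $y_0$ be a closed point of $Y$. Its residue field is $C$ because $Y(R)=\emptyset$, and $(y_0)_K=\operatorname{Spec}K(i)$ is a point of degree $2$ because $Y$ is geometrically integral. The cycle $2[\eta]-[(y_0)_K]$ has degree zero, so it is rationally equivalent to zero over $\overline K$, hence over a finite extension $K'/K$. Pushing forward, $[K':K]\,(2[\eta]-[(y_0)_K])=0$ in $CH_0(Y_K)$.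

\emph{Conclusion.} The composite $\operatorname{Spec}K\xrightarrow{\eta}Y_K\to Y$ is the generic point, so $\langle[\eta],\alpha\rangle=\alpha$. The composite $(y_0)_K\to Y_K\to Y$ factors through $\operatorname{Spec}C$, and $H^n(C,\mathcal T(n-1))=0$, so $\langle[(y_0)_K],\alpha\rangle=0$. Hence $m_0=2[K':K]$, which does not depend on $\alpha$, kills $\alpha$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Since $n\equiv(n-1)-1\pmod 2$, formula \eqref{eq:bockstein} gives $\beta_{n-1}(\bar\omega^n)=\omega^{n+1}=0$ on $U$. So $\bar\omega^n=\bar z$ for some $z\in H^n(U,\mathbb Z_2(n-1))$. Let $\theta$ be the image of $\bar\omega^n$ under the map induced by $\mathbb Z/2\subset\mathcal T(n-1)$. It is the image of $z/2$ under $H^n(U,\mathbb Z_2(n-1))\otimes\mathbb Q\to H^n(U,\mathcal T(n-1))$. Let $\theta'$ be the image of $z/(2m_0)$, so that $\theta=m_0\theta'$.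

The image of $\theta'$ in $H^n(K,\mathcal T(n-1))$ has trivial residues at the codimension one points of $U$. These are all the codimension one points of $Y$; this is where the codimension of $Z$ is used. By Bloch--Ogus the image of $\theta'$ lies in $H^0(Y,\mathcal H^n)$, so Lemma~\ref{lem:exponent} shows that $\theta$ maps to $0$ in $H^n(K,\mathcal T(n-1))$.

Finally, the sequence $0\to\mathbb Z/2\to\mathcal T(n-1)\xrightarrow{2}\mathcal T(n-1)\to0$ shows that the kernel of $H^n(K,\mathbb Z/2)\to H^n(K,\mathcal T(n-1))$ is $H^{n-1}(K,\mathcal T(n-1))/2$. By (Q3) the group $H^{n-1}(K,\mathcal T(n-1))=K^M_{n-1}(K)\otimes\mathbb Q_2/\mathbb Z_2$ is divisible, so the kernel is zero and $(-1)^n=\bar\omega^n=0$.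
\end{proof}

\section{A relation between $\omega$ and $h$}\label{sec:relation}

Let $e_n$ be the part of degree $n+1$ of $(1+\omega+nh)^{-1}$ with coefficients $\mathbb Z/2$. Expanding $\sum_s(\omega+nh)^s$ gives
\begin{equation}\label{eq:en}
e_n=\sum_{0\le b\le(n+1)/2}\binom{n+1-b}{b}\,\omega^{n+1-2b}(nh)^b\in H^{n+1}(Y,\mathbb Z/2).
\end{equation}
For $n$ even $e_n=\omega^{n+1}$, while $e_1=\omega^2+h$ and $e_3=\omega^4+\omega^2h+h^2$. The goal of this section is $e_n=0$. We prove it by topology for one form over $\mathbb R$, then for all positive definite forms over $\mathbb R$ by deformation, then over all real closed fields by transfer. Positivity is essential: at an $R$-point of a double cover $w^2=-F$ the class $h$ restricts to $0$ and $e_n$ restricts to $(-1)^{n+1}\neq0\in H^{n+1}(R,\mathbb Z/2)$. In particular the vanishing of $e_n$ does not propagate along the Zariski connected space of all smooth forms, and the deformation has to take place in the real topology.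

\subsection{Equivariant cohomology and the Fermat form}

Let $G$ also denote $\operatorname{Gal}(\mathbb C/\mathbb R)=\operatorname{Gal}(\mathbb Q(i)/\mathbb Q)$. For a topological space $T$ with an action of $G$, let $\operatorname{Sh}_G(T)$ be the topos of $G$-equivariant sheaves, that is, of equivariant local homeomorphisms $T'\to T$, and let $H_G^*(T,-)$ be its cohomology. The object $T\times G$, with diagonal action, is a $G$-torsor of $\operatorname{Sh}_G(T)$, and the slice topos over it is $\operatorname{Sh}(T)$. The Cartan--Leray spectral sequence of this torsor reads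
\[
H^p(G,H^q(T,\mathbb Z/2))\Rightarrow H_G^{p+q}(T,\mathbb Z/2).
\]
If $G$ acts freely on a Hausdorff space $T$, then $\operatorname{Sh}_G(T)=\operatorname{Sh}(T/G)$, and the torsor becomes the covering $T\to T/G$.

Suppose $T$ has an equivariant map to $\mathbb P^n(\mathbb C)$. Let $\omega\in H^1_G(T,\mathbb Z/2)$ be the class of $T\times G$. Let $\mathcal C^*$ be the sheaf of continuous $\mathbb C^*$-valued functions, with $G$ acting so that the invariant sections are the functions with $u(\sigma y)=\overline{u(y)}$. The line bundle $\mathcal O(1)$ with its antilinear involution has a class in $H^1_G(T,\mathcal C^*)$, and we let $h\in H^2_G(T,\mathbb Z/2)$ be its image under the boundary map of $1\to\{\pm1\}\to\mathcal C^*\xrightarrow{u\mapsto u^2}\mathcal C^*\to1$. Formula \eqref{eq:en} defines $e_n\in H_G^{n+1}(T,\mathbb Z/2)$, naturally in $T$.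

\begin{lemma}\label{lem:fermat}
For $F_0=\sum_{i=0}^nx_i^{2n}$ one has $e_n=0$ in $H_G^{n+1}(Y_{F_0}(\mathbb C),\mathbb Z/2)$.
\end{lemma}

\begin{proof}
The form $F_0$ is positive definite, and its gradient vanishes only at $0$. Put $Y=Y_{F_0}$. Since $Y(\mathbb R)=\emptyset$, the group $G$ acts freely on $Y(\mathbb C)$; let $M=Y(\mathbb C)/G$, so $H_G^*(Y(\mathbb C))=H^*(M)$. The line bundle $L=\mathcal O(n)$ carries an antilinear involution covering $\sigma$, and $E=L/G$ is a real plane bundle on $M$.

The $n+2$ sections $w,x_0^n,\dots,x_n^n$ of $L$ are defined over $\mathbb R$, so they descend to sections of $E$. They span every fiber over $\mathbb R$. Indeed, if their values at $y$ lay on a real line in $L_y$, a complex linear isomorphism $L_y\cong\mathbb C$ would make them all real; the equation $w^2+\sum(x_i^n)^2=0$ would then force them all to vanish, which is impossible for the $x_i^n$. So $E$ is a quotient of the trivial bundle of rank $n+2$, with kernel $E'$ of rank $n$. The total Stiefel--Whitney classes satisfy $w(E')=w(E)^{-1}$, and $w_{n+1}(E')=0$. It remains to prove that $w_1(E)=\omega$ and $w_2(E)=nh$.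

The pullback of $E$ to $Y(\mathbb C)$ is $L$, oriented by its complex structure, and $\sigma$ reverses this orientation. So the orientation cover of $E$ is $Y(\mathbb C)\to M$, and $w_1(E)=\omega$.

For $w_2$ we compare cocycles. Cover $M$ by open sets $M_a$ with sections $s_a:M_a\to Y(\mathbb C)$ and frames $\epsilon_a$ of $L$ over $s_a(M_a)$, extended equivariantly to the preimage of $M_a$. Write $s_a=g_{ab}s_b$ with $g_{ab}\in G$, and $\epsilon_b=\tilde u_{ab}\epsilon_a$ with $\tilde u_{ab}$ an invariant section of $\mathcal C^*$; put $u_{ab}=\tilde u_{ab}\circ s_a$. The cocycle $(\tilde u_{ab})$ represents $[L]$, and its cocycle condition reads $u_{ab}\cdot g_{ab}(u_{bc})=u_{ac}$. Let $\Gamma=\mathbb C^*\rtimes G$ act on $\mathbb C=\mathbb R^2$ by $(u,g)z=u\,g(z)$. The transition maps of $E$ are $z\mapsto u_{ab}\,g_{ab}(z)$, so $E$ is defined by the $\Gamma$-valued cocycle $(u_{ab},g_{ab})$. After refining the cover choose $v_{ab}$ with $v_{ab}^2=u_{ab}$. The $\{\pm1\}$-valued cocycle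
\[
v_{ab}\cdot g_{ab}(v_{bc})\cdot v_{ac}^{-1}
\]
represents the boundary of $[L]=n[\mathcal O(1)]$, which is $nh$. It also represents the obstruction $o(E)$ to lifting $(u_{ab},g_{ab})$ along the central extension $\Gamma\to\Gamma$, $(u,g)\mapsto(u^2,g)$, with kernel $\{\pm1\}$.

The obstruction $o$ is natural in the $\Gamma$-bundle, and $\Gamma=\mathbb R_{>0}\times O(2)$, so $o$ is a characteristic class in $H^2(BO(2),\mathbb Z/2)$, which has basis $w_1^2,w_2$. Write $o=\lambda_1w_1^2+\lambda_2w_2$. For $\mathcal O(1)$ on $\mathbb P^1(\mathbb C)$, with structure group $\mathbb C^*$, we have $w_1=0$, and $o\neq0$ because a line bundle of odd degree has no square root; so $\lambda_2=1$. For the sum of the trivial and the tautological real line bundles on $\mathbb P^2(\mathbb R)$, with structure group $\{(1,g)\}$, the choice $v_{ab}=1$ gives $o=0$, while $w_2=0$ and $w_1^2\ne0$; so $\lambda_1=0$. Hence $w_2(E)=o(E)=nh$.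
\end{proof}

The proof also applies for $n=1$, where it can be visualized: $Y$ is the conic $w^2+x_0^2+x_1^2=0$, the quotient $M$ of the sphere $Y(\mathbb C)$ by a free involution is $\mathbb P^2(\mathbb R)$, the class $\omega$ generates $H^1(M,\mathbb Z/2)$, and the relation says $h=\omega^2$. The proof uses that $F_0$ is a sum of only $n+1$ squares of forms: a sum of $r$ squares would give $E'$ of rank $r-1$. For other $F$ we deform.

\subsection{Deformation among positive definite forms}

Let $S\subset\mathcal F$ be the open subset of forms with smooth zero locus, and $\mathcal Y\to S$ the family of double covers $w^2=-F$, which is smooth and projective. Let $S^+(\mathbb R)\subset S(\mathbb R)$ be the set of positive definite forms in $S(\mathbb R)$, an open subset of $\mathbb R^N$. For a subset $W\subset S^+(\mathbb R)$ put $\mathcal Y_W=\mathcal Y(\mathbb C)\times_{S(\mathbb C)}W$, with $G$ acting by conjugation.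

\begin{lemma}\label{lem:cube}
If $W\subset S^+(\mathbb R)$ is homeomorphic to an open cube $(0,1)^d$, $d\ge0$, and $F\in W$, then the restrictions $H^*(\mathcal Y_W,\mathbb Z/2)\to H^*(Y_F(\mathbb C),\mathbb Z/2)$ and $H_G^*(\mathcal Y_W,\mathbb Z/2)\to H_G^*(Y_F(\mathbb C),\mathbb Z/2)$ are isomorphisms.
\end{lemma}

\begin{proof}
By Ehresmann's theorem the proper submersion $\mathcal Y(\mathbb C)\to S(\mathbb C)$ is a locally trivial fiber bundle. Its restriction to the contractible paracompact space $W$ is trivial, so $Y_F(\mathbb C)\to\mathcal Y_W$ is a homotopy equivalence of manifolds. This gives the first isomorphism. The inclusion is equivariant, so it induces a morphism of Cartan--Leray spectral sequences that is an isomorphism on $E_2$; this gives the second.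
\end{proof}

\begin{lemma}\label{lem:connected}
The space $S^+(\mathbb R)$ is connected.
\end{lemma}

\begin{proof}
The point is that singular points of a positive definite form come in conjugate pairs, so that acquiring one costs two real conditions. Let $\Sigma$ be the set of positive definite forms with singular zero locus. Such a form $F$ satisfies $\nabla F(z)=0$ for some $[z]\in\mathbb P^n(\mathbb C)$, and $[z]$ is not real since $F$ has no real zero. Fix such a $z$. We claim that the real linear map $\mathcal F(\mathbb R)\to\mathbb C^{n+1}$, $F\mapsto\nabla F(z)$, is surjective. Its complexification is $F\mapsto(\nabla F(z),\nabla F(\bar z))$ on complex forms. The vectors $z,\bar z$ are independent; in complex coordinates with $z=e_0$, $\bar z=e_1$ the map reads off, up to nonzero factors, the coefficients of $x_0^{2n-1}x_j$ and $x_1^{2n-1}x_j$ for $0\le j\le n$. These $2n+2$ monomials are distinct since $2n\ge3$, which proves the claim. So the real forms singular at $[z]$ form a subspace of codimension $2n+2$, and since $[z]$ varies in a space of real dimension $2n$, the semialgebraic set $\Sigma$ has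 dimension at most $N-2$.

Let $F_1,F_2\in S^+(\mathbb R)$. The union of the lines joining $F_i$ to a point of $\Sigma$ is semialgebraic of dimension at most $N-1$. So the open convex cone of positive definite forms contains a point $F_3$ outside both unions, and the segments $[F_1,F_3]$ and $[F_3,F_2]$ lie in the cone and avoid $\Sigma$.
\end{proof}

\begin{proposition}\label{prop:topological}
For every $W\subset S^+(\mathbb R)$ homeomorphic to an open cube, $e_n=0$ in $H_G^{n+1}(\mathcal Y_W,\mathbb Z/2)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:cube}, for such $W$ and $F\in W$ the class $e_n$ vanishes on $\mathcal Y_W$ if and only if it vanishes on $Y_F(\mathbb C)$. Applied to small open cubes of dimension $N$, this shows that the set of $F\in S^+(\mathbb R)$ with $e_n=0$ on $Y_F(\mathbb C)$ is open and closed. It contains $F_0$ by Lemma~\ref{lem:fermat}, so it is everything by Lemma~\ref{lem:connected}.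
\end{proof}

\subsection{Transfer to an arbitrary real closed field}

The statement $e_n=0$ in \'etale cohomology is not visibly a first-order statement about the coefficients of $F$, so Tarski's principle does not apply directly. Instead we regard a form $F$ over $R$ as the limit of a filter of semialgebraic subsets $W$ of $S^+(\mathbb R)$ and identify $H^*(Y_F,\mathbb Z/2)$ with the colimit of the groups $H^*_G(\mathcal Y_W,\mathbb Z/2)$.

\medskip\noindent\emph{The comparison morphism.} Let $A$ be a finitely generated $\mathbb Q$-algebra with a morphism $T_A=\operatorname{Spec}A\to S$. Put $\mathcal Y_A=\mathcal Y\times_ST_A$ and $A[i]=A\otimes_{\mathbb Q}\mathbb Q(i)$. On $\mathcal Y_A$ we have the class $\omega$ modulo $2$ of the $G$-torsor $\mathcal Y_{A[i]}\to\mathcal Y_A$ and the Kummer class $h$ modulo $2$, hence a class $e_n$ compatible with base change. Let $W\subset S^+(\mathbb R)$ and let $r:W\to T_A(\mathbb R)=\operatorname{Hom}(A,\mathbb R)$ be a continuous lift of the inclusion $W\subset S(\mathbb R)$. Then $\mathcal Y_W=\mathcal Y_A(\mathbb C)\times_{T_A(\mathbb C)}W$. For $U'\to\mathcal Y_A$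 \'etale, $U'_W=U'(\mathbb C)\times_{T_A(\mathbb C)}W\to\mathcal Y_W$ is an equivariant local homeomorphism. The functor $U'\mapsto U'_W$ preserves finite limits and coverings, so it defines a morphism of topoi $\varepsilon:\operatorname{Sh}_G(\mathcal Y_W)\to(\mathcal Y_A)_{\mathrm{et}}$. It has two properties.
\begin{itemize}
\item Since $\mathcal Y_{A[i]}(\mathbb C)=\mathcal Y_A(\mathbb C)\times\operatorname{Hom}(\mathbb Q(i),\mathbb C)$, the functor $\varepsilon^*$ sends the torsor $\mathcal Y_{A[i]}$ to the torsor $\mathcal Y_W\times G$. So $\varepsilon^*\omega=\omega$, and $\varepsilon$ induces a morphism from the Cartan--Leray spectral sequence $H^p(G,H^q(\mathcal Y_{A[i]},\mathbb Z/2))\Rightarrow H^{p+q}(\mathcal Y_A,\mathbb Z/2)$ to the one for $\mathcal Y_W$.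
\item A unit on $U'$ defines a function on $U'(\mathbb C)$ with $u(\sigma y)=\overline{u(y)}$. This gives $\varepsilon^*\mathbb G_m\to\mathcal C^*$, compatible with squaring and sending the class of the algebraic $\mathcal O(1)$ to that of the topological one. So $\varepsilon^*h=h$.
\end{itemize}
Hence $\varepsilon^*e_n=e_n$.

\begin{proposition}\label{prop:transfer}
For every real closed field $R$ and every $F$ as in Section~\ref{subsec:setting}, $e_n=0$ in $H^{n+1}(Y,\mathbb Z/2)$.
\end{proposition}

\begin{proof}
Let $a\in R^N$ be the coefficient vector of $F$. The relative algebraic closure of $\mathbb Q(a)$ in $R$ is real closed, $F$ is defined over it, and $e_n$ is compatible with base change; so we may assume that $R$ is algebraic over $\mathbb Q(a)$.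

\emph{The filter.} Let $k_0$ be the field of real algebraic numbers, a subfield of both $R$ and $\mathbb R$. Call a set or function \emph{definable} if it is defined by a first-order formula of ordered fields with parameters in $k_0$. By Tarski's theorem such an object is semialgebraic, has interpretations over $k_0$, $\mathbb R$ and $R$, and first-order statements about it hold over one of these fields if and only if they hold over the others. Let $\mathcal U$ be the set of definable $W\subset\mathbb R^N$ whose defining formula holds at $a$ over $R$. By transfer, this does not depend on the formula; members of $\mathcal U$ are nonempty; $\mathcal U$ is closed under finite intersections; if a member of $\mathcal U$ is a finite union of definable sets, one of these is in $\mathcal U$; and $S^+(\mathbb R)\in\mathcal U$.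

\emph{Elements of $R$ as germs of functions.} Each $b\in R$ is the value at $a$ of a definable function $\varphi_b$ on $\mathbb R^N$. Indeed, $b$ is the $j$-th real root of $p(a,t)\ne0$ for some $j$ and some $p\in\mathbb Z[y_1,\dots,y_N,t]$; let $\varphi_b(y)$ be the $j$-th real root of $p(y,t)$ if $p(y,t)\ne0$ and this root exists, and $0$ otherwise. Two definable functions with the same value at $a$ coincide on a member of $\mathcal U$, namely the set where they are equal. By cell decomposition over $k_0$ (\cite[Ch.~3, (2.11)]{vdD}; cf.\ \cite[Thm.~2.3.6]{BCR}) and transfer to $\mathbb R$, given $W_0\in\mathcal U$ and finitely many definable functions, $W_0$ is a finite disjoint union of definable sets homeomorphic to open cubes on which these functions are continuous. One of these sets is in $\mathcal U$. Call a member of $\mathcal U$ a \emph{cell} if it lies in $S^+(\mathbb R)$ and is homeomorphic to an open cube.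

\emph{The filtered system.} Let $A$ run over the finitely generated $\mathbb Q$-subalgebras of $R$ that contain the coordinates of $a$ and for which $T_A\to\mathcal F$ lands in $S$. They exhaust $R$: the last condition holds as soon as $A$ contains $1/\Delta_0(a)$ for a rational polynomial $\Delta_0$ vanishing on $\mathcal F\setminus S$ and not at $a$. Thus $\varinjlim A=R$, $\varinjlim A[i]=C$, and each $A[i]\subset C$ is a domain. Fix generators $b_1,\dots,b_s$ of each $A$. Finitely many polynomial relations generate all relations among them, and each coordinate $a_k$ is a polynomial in them. The same identities hold for $\varphi_{b_1},\dots,\varphi_{b_s}$ and the coordinate functions $y_k$ on a member of $\mathcal U$. So for all sufficiently small cells $W$ the functions $\varphi_{b_j}$ define a continuous lift $r_A:W\to T_A(\mathbb R)$ of the inclusion $W\subset S(\mathbb R)$. Order such pairs by $(A,W)\le(A',W')$ if $A\subset A'$, $W'\subset W$, and $r_{A'}$ followed by $T_{A'}\to T_A$ is $r_A|_{W'}$. The last condition consists of finitely many identities between definable functions that hold at $a$, so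 it holds for $W'$ small; hence the system is filtered.

\'Etale cohomology commutes with the limit $Y=\varprojlim\mathcal Y_A$, so the morphisms $\varepsilon$ give a map
\[
\psi:H^i(Y,\mathbb Z/2)=\varinjlim_AH^i(\mathcal Y_A,\mathbb Z/2)\to\varinjlim_{(A,W)}H_G^i(\mathcal Y_W,\mathbb Z/2),
\]
and $\psi(e_n)=0$ by Proposition~\ref{prop:topological}. It suffices to show that $\psi$ is an isomorphism. It is the abutment of a colimit of morphisms of Cartan--Leray spectral sequences, and $H^p(G,-)$ commutes with filtered colimits. So it is enough to show that for all $q$ the map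
\begin{equation}\label{eq:colimit}
H^q(Y_C,\mathbb Z/2)=\varinjlim_AH^q(\mathcal Y_{A[i]},\mathbb Z/2)\to\varinjlim_{(A,W)}H^q(\mathcal Y_W,\mathbb Z/2)
\end{equation}
is an isomorphism.

\emph{Proof that \eqref{eq:colimit} is an isomorphism.} Let $f_A:\mathcal Y_{A[i]}\to\operatorname{Spec}A[i]$ and $L^q=R^qf_{A*}\mathbb Z/2$. By smooth and proper base change, $L^q$ is finite locally constant and compatible with base change. It is represented by a finite \'etale cover, which splits over the algebraically closed field $C=\varinjlim A[i]$, hence over $A[i]$ for $A$ large. For such $A$ the sheaf $L^q$ is constant on the connected scheme $\operatorname{Spec}A[i]$, so its global sections are its stalk $H^q(Y_C,\mathbb Z/2)$ at $\operatorname{Spec}C$. Let $(A,W)$ be in the system, let $f_W:\mathcal Y_W\to W$, and let $\tau:\operatorname{Sh}(W)\to(\operatorname{Spec}A[i])_{\mathrm{et}}$ be the morphism defined like $\varepsilon$ from $r_A$ and $i\mapsto i$. The base change map $\tau^*L^q\to R^qf_{W*}\mathbb Z/2$ is an isomorphism: by the \'etale and the topological proper base change theorems, its stalk at $F'\in W$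 is Artin's comparison isomorphism $H^q(Y_{F',\mathbb C},\mathbb Z/2)\cong H^q(Y_{F'}(\mathbb C),\mathbb Z/2)$. Consider the commutative square
\[
\begin{array}{ccc}
H^q(\mathcal Y_{A[i]},\mathbb Z/2)&\longrightarrow&\Gamma(\operatorname{Spec}A[i],L^q)\\
\downarrow&&\downarrow\\
H^q(\mathcal Y_W,\mathbb Z/2)&\longrightarrow&\Gamma(W,R^qf_{W*}\mathbb Z/2).
\end{array}
\]
The right map is an isomorphism, because $L^q$ is constant and both bases are connected. The bottom map is an isomorphism, because its composite with the isomorphism to the stalk at a point of $W$ is the restriction of Lemma~\ref{lem:cube}. The top map is the restriction to $Y_C$, and becomes the identity of $H^q(Y_C,\mathbb Z/2)$ in the colimit. So the colimit of the left maps, which is \eqref{eq:colimit}, is an isomorphism.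
\end{proof}

\subsection{The integral relation and a criterion}

Proposition~\ref{prop:key} needs a $2$-adic statement. A Bockstein turns the relation modulo $2$ into one, up to a norm.

\begin{corollary}\label{cor:integral}
There are $\gamma\in H^{n-3}(Y,\mathbb Z_2(n-1))$ and $\mu\in H^{n+1}(Y_C,\mathbb Z_2)$ with
\[
\omega^{n+1}=h^2\gamma+\operatorname{Nm}(\mu)\quad\text{in }H^{n+1}(Y,\mathbb Z_2(n+1)).
\]
\end{corollary}

\begin{proof}
The term of index $b$ in \eqref{eq:en} is the reduction of $\binom{n+1-b}{b}z_b$ with $z_b=\omega^{n+1-2b}(nh)^b\in H^{n+1}(Y,\mathbb Z_2(n+1-b))$. By \eqref{eq:bockstein}, $\beta_{n+2}(\bar z_b)=0$ for $b$ odd and $\beta_{n+2}(\bar z_b)=\omega z_b$ for $b$ even. Put $\xi=\sum_{b\text{ even}}\binom{n+1-b}{b}z_b\in H^{n+1}(Y,\mathbb Z_2(n+1))$. Then $\omega\xi=\beta_{n+2}(e_n)=0$ by Proposition~\ref{prop:transfer}, so $\xi=\operatorname{Nm}(\mu)$ by \eqref{eq:norm}. The term $b=0$ of $\xi$ is $\omega^{n+1}$, and the terms with $b\ge2$ are multiples of $h^2$.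
\end{proof}

\begin{proposition}\label{prop:criterion}
Suppose there is a closed subset $Z'\subset Y_C$ of codimension at least $2$ such that the restriction $H^{n+1}(Y_C,\mathbb Z_2)\to H^{n+1}(Y_C\setminus Z',\mathbb Z_2)$ is zero. Then $(-1)^n=0$ in $H^n(R(Y),\mathbb Z/2)$.
\end{proposition}

\begin{proof}
Let $Z_i=Y\cap\{x_i=0\}$. Let $Z\subset Y$ be the union of $Z_0\cap Z_1$ and the image of $Z'$ under the finite map $Y_C\to Y$. It is closed of codimension at least $2$, since $\pi$ is finite. Put $U=Y\setminus Z$. For each $m$ the class $h$ modulo $2^m$ vanishes on $Y\setminus Z_i$, where $\mathcal O(1)$ is trivial, so it lifts to a class with support in $Z_i$ for $i=0,1$. The product of the two lifts is a lift of $h^2$ with support in $Z_0\cap Z_1$. Hence $h^2|_U=0$ modulo every $2^m$, that is, $h^2|_U=0$. Also $\mu|_{U_C}=0$, since $U_C\subset Y_C\setminus Z'$. By Corollary~\ref{cor:integral} and the naturality of $\operatorname{Nm}$ we get $\omega^{n+1}|_U=0$, and Proposition~\ref{prop:key} applies.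
\end{proof}

The hypothesis is that all of $H^{n+1}(Y_C,\mathbb Z_2)$ has \emph{coniveau} at least $2$. For $n=1$ it fails, as it must: a closed subset of codimension two of the conic is empty, and $H^2(Y_C,\mathbb Z_2)\neq0$.

\section{Lines on the double cover}\label{sec:lines}

The problem is now one of geometry over the algebraically closed field $C$.

\subsection{The group $H^{n+1}(Y_C,\mathbb Z_2)$}

\begin{lemma}\label{lem:middle}
If $n$ is even, $H^{n+1}(Y_C,\mathbb Z_2)=0$. If $n=2k+1$, the map $x\mapsto\deg(xh^k)$ is an isomorphism $H^{n+1}(Y_C,\mathbb Z_2)\cong\mathbb Z_2$.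
\end{lemma}

\begin{proof}
Let $\Lambda=\mathbb Z/2^m$ and let $u:P^\circ=\mathbb P^n_C\setminus\{F=0\}\to\mathbb P^n_C$. The stalks of $\pi_*\Lambda/\Lambda$ are zero on the branch locus and $\Lambda^2/\Lambda\cong\Lambda$ elsewhere, so $\pi_*\Lambda/\Lambda=u_!L$ with $L$ locally constant, free of rank one. By (E2), $H^i(\mathbb P^n,u_!L)=H^i_c(P^\circ,L)$ is dual to $H^{2n-i}(P^\circ,L^\vee)$, which vanishes for $i<n$ by (E1) since $P^\circ$ is affine. Hence $H^i(\mathbb P^n,\Lambda)\cong H^i(Y_C,\Lambda)$ for $i\le n-1$. So $H^{n-1}(Y_C,\Lambda)$ is zero for $n$ even and free on $h^k$ for $n=2k+1$. By (E2), $H^{n+1}(Y_C,\Lambda)$ is its dual through $(x,x')\mapsto\deg(xx')$. Pass to the limit over $m$.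
\end{proof}

For $n$ even the criterion holds with $Z'=\emptyset$. For $n=2k+1$ we have $\deg(h^{k+1}h^k)=2$, so the obvious class $h^{k+1}$, which is supported in high codimension, is only twice a generator. We need a class $\lambda$ with $\deg(\lambda h^k)=1$, and curves of degree one are the natural source of odd degrees.

\subsection{The variety of lines}

In this subsection $C$ is any algebraically closed field of characteristic zero, $n\ge2$, and $F\in\mathcal F(C)$ is \emph{any} form of degree $2n$. Let $Gr=Gr(2,n+1)$ be the Grassmannian of lines $\ell\subset\mathbb P^n$, of dimension $2n-2$, and $\mathcal S$ the tautological subbundle of rank two. The fiber of $\operatorname{Sym}^d\mathcal S^\vee$ at $\ell$ is the space $\mathcal F_d(\ell)$ of binary forms of degree $d$ on $\ell$, of dimension $d+1$. A section of the double cover over $\ell$ is a form $s\in\mathcal F_n(\ell)$ with $s^2=-F|_\ell$; we call it a \emph{line on the double cover}. Let $V\to Gr$ be the total space of $\operatorname{Sym}^n\mathcal S^\vee$, of dimension $3n-1$, and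
\[
B=B_F=\{(\ell,s)\in V:\ s^2+F|_\ell=0\}.
\]
Let $\overline V=\mathbb P(\operatorname{Sym}^n\mathcal S^\vee\oplus\mathcal O)$, with points $(\ell,[s:t])$, so that $V=\{t\ne0\}$. The closed subset $\{s^2+t^2F|_\ell=0\}$ of $\overline V$ has no point with $t=0$, since $s^2=0$ forces $s=0$. So it equals $B$, and $B$ is projective.

Let $I=\{(F,\ell,s):s^2+F|_\ell=0\}\subset\mathcal F\times V$, defined over $\mathbb Q$. Since the restriction $F\mapsto F|_\ell$ is surjective, $I$ is an affine bundle over $V$, so it is smooth and irreducible of dimension $N+(3n-1)-(2n+1)=N+n-2$. It is closed in $\mathcal F\times\overline V$, so $I\to\mathcal F$ is proper. The image of the locus where $I\to\mathcal F$ is not smooth is therefore closed, and it is a proper subset by generic smoothness. Let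
\[
\mathcal D\subset\mathcal F
\]
be the union of this image and $\mathcal F\setminus S$. It is a proper closed subset defined over $\mathbb Q$, and for $F\notin\mathcal D$ the hypersurface $\{F=0\}$ is smooth and $B_F$ is smooth, of pure dimension $n-2$ if nonempty.

\begin{example}[the case $n=3$]\label{ex:three}
Here $k=1$, and we want $\lambda\in H^4(Y_C,\mathbb Z_2)$ with $\deg(\lambda h)=1$ on the threefold $Y_C$. A point $(\ell,s)\in B$ defines a closed immersion $\phi:\ell\to Y_C$, $x\mapsto(x,w=s(x))$, and $\lambda=\phi_*1$ satisfies $\deg(\lambda h)=\deg\mathcal O_\ell(1)=1$. By Lemma~\ref{lem:middle} it generates $H^4(Y_C,\mathbb Z_2)$, and by (E4) it vanishes outside the curve $Z'=\phi(\ell)$, which has codimension two. So Theorem~\ref{thm:generic} for $n=3$ follows from Proposition~\ref{prop:criterion} once $B\neq\emptyset$.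

This can be checked by hand. On the chart of lines $x_2=l_2(x_0,x_1)$, $x_3=l_3(x_0,x_1)$ with $l_2,l_3$ linear, $I$ is given by $s^2+F(x_0,x_1,l_2,l_3)=0$ in the space of binary sextics. At the point $F=-x_0^6+x_1^5x_2+x_0x_1^4x_3$, $l_2=l_3=0$, $s=x_0^3$, the derivative of the equation in the directions $(l_2,l_3,s)$ is
\[
(\dot l_2,\dot l_3,\dot s)\mapsto x_1^5\,\dot l_2+x_0x_1^4\,\dot l_3+2x_0^3\,\dot s .
\]
Its image contains $x_1^6$, $x_0x_1^5$, $x_0^2x_1^4$ and all multiples of $x_0^3$, so it is surjective. Thus $I\to\mathcal F$ is smooth at one point, hence dominant, hence surjective by properness: $B_F\ne\emptyset$ for every $F$.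
\end{example}

For $n=2k+1\ge5$ the same method with an algebraic cycle would require a $k$-dimensional subvariety of $Y_C$ of odd degree. The criterion asks for less. In Example~\ref{ex:three}, $B$ is a curve for $F\notin\mathcal D$, and $\lambda$ is the class swept out by the lines over the class of a point in $H^2(B)$. In general we sweep out an arbitrary class $\chi\in H^{n-1}(B,\mathbb Z_2)$, algebraic or not. Since $n-1>\dim B$, such a class vanishes on an affine open subset of $B$, so it is supported on a divisor, and the lines over a divisor fill a subset of dimension $n-2$. Coniveau two is thus automatic. What must be shown is that $\chi$ can be chosen so that the degree is $1$. By duality on $B$ this means that a certain class coming from $H^{n-3}(Gr)$ remains indivisible by $2$ on $B$, which is a Lefschetz type statement.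

\begin{theorem}\label{thm:lefschetz}
Let $C$ be algebraically closed of characteristic zero, $n\ge2$, $m\ge1$, and let $F$ be any form of degree $2n$ in $n+1$ variables over $C$. Then $H^i(Gr,\mathbb Z/2^m)\to H^i(B_F,\mathbb Z/2^m)$ is bijective for $i<n-2$ and injective for $i=n-2$.
\end{theorem}

In degree $0$ the theorem says that $B_F$ is nonempty for $n\ge2$ and connected for $n\ge3$. We prove it in Section~\ref{sec:lefschetz} and first finish the proof of Theorem~\ref{thm:generic}.

\subsection{Coniveau of the generator}

\begin{proposition}\label{prop:coniveau}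
Let $n=2k+1\ge3$ and $F\in\mathcal F(C)$, $F\notin\mathcal D$. There is a closed subset $Z'\subset Y_C$ of codimension at least $2$ such that $H^{n+1}(Y_C,\mathbb Z_2)\to H^{n+1}(Y_C\setminus Z',\mathbb Z_2)$ is zero.
\end{proposition}

\begin{proof}
By Theorem~\ref{thm:lefschetz} in degree $0$, $B$ is nonempty, so it is smooth and projective of pure dimension $n-2$. Let $p_B:\mathcal W=\mathbb P(\mathcal S|_B)\to B$ be the universal line, of dimension $n-1$, and $p_Y:\mathcal W\to Y_C$ the morphism $(x\in\ell,s)\mapsto(x,w=s(x))$, well defined since $s^2=-F|_\ell$. Put $\zeta=p_Y^*h=c_1(\mathcal O_{\mathbb P(\mathcal S)}(1))$.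

\emph{The class $c$.} The bundle $p_B^*\mathcal S\otimes\mathcal O(1)$ has a nowhere vanishing section, so $\zeta^2+c_1(\mathcal S)\zeta+c_2(\mathcal S)=0$. Put $\sigma_j=p_{B*}\zeta^{j+1}$, so $\sigma_{-1}=0$ and $\sigma_0=1$. Multiplying the relation by $\zeta^{j-1}$ and pushing forward gives $\sigma_j+c_1(\mathcal S)\sigma_{j-1}+c_2(\mathcal S)\sigma_{j-2}=0$ for $j\ge1$, that is, $\sum_{j\ge0}\sigma_j=c(\mathcal S)^{-1}$. Hence $p_{B*}\zeta^k$ is the pullback of the component $c\in H^{2k-2}(Gr)=H^{n-3}(Gr)$ of $c(\mathcal S)^{-1}$. The class $c$ has order exactly $2^m$ in $H^{n-3}(Gr,\mathbb Z/2^m)$: on the space $\mathbb P^{n-1}\subset Gr$ of lines through a fixed point, $\mathcal S=\mathcal O\oplus\mathcal O(-1)$, so $c(\mathcal S)^{-1}=(1-\eta)^{-1}$ with $\eta$ the hyperplane class, and $c$ restricts to the generator $\eta^{k-1}$. By Theorem~\ref{thm:lefschetz} in degree $n-3$, the class $c$ has order exactly $2^m$ in $H^{n-3}(B,\mathbb Z/2^m)$ as well.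

\emph{The class $\chi$.} The ring $\mathbb Z/2^m$ is an injective module over itself, so the isomorphism from the submodule generated by $c$ onto $\mathbb Z/2^m$, $c\mapsto1$, extends to $H^{n-3}(B,\mathbb Z/2^m)$. By (E2) on $B$, where $(n-1)+(n-3)=2\dim B$, the finite set $\{\chi_m\in H^{n-1}(B,\mathbb Z/2^m):\deg(\chi_mc)=1\}$ is nonempty. These sets form an inverse system under reduction, and an inverse limit of nonempty finite sets is nonempty. So there is $\chi\in H^{n-1}(B,\mathbb Z_2)$ with $\deg(\chi c)=1$.

\emph{The class $\lambda$.} Put $\lambda=p_{Y*}p_B^*\chi\in H^{n+1}(Y_C,\mathbb Z_2)$. By the projection formula,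
\[
\deg(\lambda h^k)=\deg(p_B^*\chi\cdot\zeta^k)=\deg(\chi c)=1,
\]
so $\lambda$ generates $H^{n+1}(Y_C,\mathbb Z_2)$ by Lemma~\ref{lem:middle}. Let $B_1\subset B$ be a hyperplane section, for some projective embedding, containing no component of $B$; then $\dim B_1\le n-3$. The variety $B\setminus B_1$ is affine of dimension $n-2$, so $\chi|_{B\setminus B_1}=0$ by (E1). Let $Z'=p_Y(p_B^{-1}(B_1))$, closed of dimension at most $n-2$. Since $p_Y^{-1}(Y_C\setminus Z')\subset p_B^{-1}(B\setminus B_1)$, the class $p_B^*\chi$ vanishes on $p_Y^{-1}(Y_C\setminus Z')$, and $\lambda|_{Y_C\setminus Z'}=0$ by (E4).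
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:generic}]
Let $\mathcal D$ be as above and let $F\notin\mathcal D$ be positive definite over $R$. The hypothesis of Proposition~\ref{prop:criterion} holds by Lemma~\ref{lem:middle} if $n$ is even and by Proposition~\ref{prop:coniveau} if $n\ge3$ is odd.
\end{proof}

\section{Proof of the Lefschetz theorem for lines}\label{sec:lefschetz}

\subsection{Reformulation and plan}

Let $j:V^\circ=V\setminus B\to V$. By (E3), $H^*(Gr)=H^*(V)$, and the sequence $H^i(V,j_!\Lambda)\to H^i(V,\Lambda)\to H^i(B,\Lambda)\to H^{i+1}(V,j_!\Lambda)$ shows that it suffices to prove $H^i(V,j_!\Lambda)=0$ for $i\le n-2$. Since $\mathbb Z/2^m$ is an iterated extension of copies of $\mathbb Z/2$, we may take $\Lambda=\mathbb Z/2$, and we do so in this section. By (E2) on $V$, of dimension $3n-1$, the claim becomes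
\begin{equation}\label{eq:goal}
H_c^i(V,Rj_*\Lambda)=0\qquad\text{for }i\ge5n.
\end{equation}

For a hypersurface section one would now apply Artin vanishing to the affine complement. Here $B$ is cut out by $2n+1$ equations, so we first trade them for one. A point $(\ell,s)$ lies outside $B$ exactly when some linear functional $\varphi$ on $\mathcal F_{2n}(\ell)$ satisfies $\varphi(s^2+F|_\ell)=1$, and the choice of $\varphi$ is an affine space, invisible in cohomology. Now exchange the roles. For fixed $(\ell,\varphi)$ the equation defines an affine quadric in $s$, whose cohomology is known and is governed by its rank. And $\varphi$ defines a point of the fixed affine space $\mathcal F^\vee$ dual to the space of all forms, which usually determines $\ell$. So the group in \eqref{eq:goal} is the cohomology of a complex on an affine space, and Artin vanishing applies once the degrees of its stalks are weighed against the dimensions of the rank strata.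

\subsection{Exchanging the projections}

Let $\mathcal E\to Gr$ be the total space of $(\operatorname{Sym}^{2n}\mathcal S^\vee)^\vee$, with points $(\ell,\varphi)$ and dimension $4n-1$. Let $P=V\times_{Gr}\mathcal E$, with projections $p_1:P\to V$ and $p_2:P\to\mathcal E$, and let
\[
Q=\{(\ell,s,\varphi):\ \varphi(s^2+F|_\ell)=1\}\subset P,
\]
a closed subvariety. Write $\Lambda_Q$ for the constant sheaf on $Q$ pushed forward to $P$, and put $\mathcal K=R(p_2|_Q)_!\Lambda$.

\begin{lemma}\label{lem:swap}
$H_c^i(V,Rj_*\Lambda)\cong H^i(\mathcal E,\mathcal K)$ for all $i$.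
\end{lemma}

\begin{proof}
The variety $Q$ maps to $V^\circ$, and $Q\to V^\circ$ is a torsor under a vector bundle of rank $2n$, hence a Zariski locally trivial $\mathbb A^{2n}$-bundle. By (E3), $Rp_{1*}\Lambda_Q=Rj_*\Lambda$. So the left side takes ordinary direct images in the direction of $\varphi$ and then compact supports, while the right side takes compact supports in the direction of $s$ first. To exchange them we must look at what happens as $s\to\infty$.

Let $\kappa:V\to\overline V$ and $\iota:P\to\overline P=\overline V\times_{Gr}\mathcal E$ be the open immersions, with projections $\bar p_1:\overline P\to\overline V$ and $\bar p_2:\overline P\to\mathcal E$; the map $\bar p_2$ is proper. We claim that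
\[
\kappa_!Rp_{1*}\Lambda_Q\cong R\bar p_{1*}\iota_!\Lambda_Q .
\]
Since $P=\bar p_1^{-1}(V)$, the restriction of the right side to $V$ is $Rp_{1*}\Lambda_Q$; we must show that the right side vanishes on $\overline V\setminus V=\{t=0\}$. Let $V'=\overline V\setminus B$, an open set containing $\{t=0\}$, and $\kappa':V^\circ\to V'$ the open immersion. On $V'$ the section $s^2+t^2F|_\ell$ of $\operatorname{Sym}^{2n}\mathcal S^\vee\otimes\mathcal O(2)$ vanishes nowhere. Hence
\[
Q'=\{\varphi(s^2+t^2F|_\ell)=t^2\}\subset\bar p_1^{-1}(V')
\]
is closed, and $a:Q'\to V'$ is again a Zariski locally trivial $\mathbb A^{2n}$-bundle, with $a^{-1}(V^\circ)=Q$. On $\bar p_1^{-1}(V')$ the sheaf $\iota_!\Lambda_Q$ is the pushforward from $Q'$ of the extension by zero of $\Lambda$ from $Q$ to $Q'$, which is $a^*\kappa'_!\Lambda$. By (E3), $R\bar p_{1*}\iota_!\Lambda_Q|_{V'}=Ra_*a^*\kappa'_!\Lambda=\kappa'_!\Lambda$, which vanishes on $\{t=0\}$. This proves the claim.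

Since $\overline V$ and $\bar p_2$ are proper,
\[
H^i_c(V,Rj_*\Lambda)=H^i(\overline V,\kappa_!Rp_{1*}\Lambda_Q)=H^i(\overline P,\iota_!\Lambda_Q)=H^i(\mathcal E,R\bar p_{2!}\iota_!\Lambda_Q)=H^i(\mathcal E,\mathcal K).\qedhere
\]
\end{proof}

\subsection{Removing the top class of the quadrics}

For $(\ell,\varphi)\in\mathcal E$ let $q_\varphi(s)=\varphi(s^2)$, a quadratic form on $\mathcal F_n(\ell)\cong\mathbb A^{n+1}$ with bilinear form $(s,s')\mapsto\varphi(ss')$. Let $r$ be its rank and $e=1-\varphi(F|_\ell)$. By base change for $Rf_!$, the stalk of $\mathcal K$ at $(\ell,\varphi)$ is $R\Gamma_c(Q_\varphi,\Lambda)$ with $Q_\varphi=\{s:q_\varphi(s)=e\}$. For $\varphi=0$ the equation is $0=1$ and $Q_\varphi=\emptyset$. For $\varphi\ne0$ we have $r\ge1$, since products $ss'$ span $\mathcal F_{2n}(\ell)$. Let $u:\mathcal E^\circ\to\mathcal E$ be the complement of the zero section; then $\mathcal K=u_!u^*\mathcal K$.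

Every $Q_\varphi$ with $\varphi\neq0$ has a class in $H_c^{2n}$, spread over all of $\mathcal E^\circ$, and $2n+(4n-1)$ exceeds the bound we need. But this class forms a constant sheaf on $\mathcal E^\circ$, whose extension by zero has no cohomology. To remove it we use the trace map \cite[XVIII, 2.9]{SGA4}: for a flat morphism $f$ of finite type, compactifiable, with fibers of dimension at most $d$, there is a map $R^{2d}f_!\Lambda\to\Lambda$ compatible with base change; on a geometric fiber, $H_c^{2d}$ is free on the $d$-dimensional irreducible components, and the trace sends each component to its multiplicity. The morphism $Q\to\mathcal E^\circ$ is flat of relative dimension $n$, since it is cut out in the vector bundle $P|_{\mathcal E^\circ}$ by a function that is a nonconstant polynomial on every fiber. As $u^*\mathcal K$ has no cohomology in degrees above $2n$, the trace gives a map $u^*\mathcal K\to\Lambda[-2n]$, which we complete to a distinguished triangle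
\[
\mathcal K'\to u^*\mathcal K\to\Lambda[-2n]\to .
\]
The restriction from $\mathcal E$ to its zero section is an isomorphism in cohomology by (E3), so $H^*(\mathcal E,u_!\Lambda)=0$ and
\begin{equation}\label{eq:Kprime}
H^i(\mathcal E,\mathcal K)=H^i(\mathcal E,u_!\mathcal K').
\end{equation}

\begin{lemma}\label{lem:stalks}
At a point of $\mathcal E^\circ$ with invariants $r$ and $e$, the stalk of $\mathcal H^d(\mathcal K')$ vanishes for $d>2n+1-r$ if $e\neq0$, and for $d>2n+2-r$ if $e=0$.
\end{lemma}

\begin{proof}
Diagonalizing $q_\varphi$ and scaling, $Q_\varphi\cong\mathbb A^{n+1-r}\times X_{r,e}$ with $X_{r,e}=\{y_1^2+\dots+y_r^2=e\}\subset\mathbb A^r$ and $e\in\{0,1\}$. The factor $\mathbb A^{n+1-r}$ shifts $R\Gamma_c$ by $2(n+1-r)$ and preserves components and multiplicities. Let $\Phi$ be the fiber of the trace $R\Gamma_c(X_{r,e})\to\Lambda[-(2r-2)]$. We must show that $H^d(\Phi)=0$ for $d>r-1$ if $e=1$, and for $d>r$ if $e=0$. The long exact sequence gives $H^d(\Phi)=H_c^d(X_{r,e})$ for $d<2r-2$, while $H^{2r-2}(\Phi)$ and $H^{2r-1}(\Phi)$ are the kernel and cokernel of the trace, and $H^d(\Phi)=0$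 for $d\ge 2r$. The variety $X_{r,e}$ is defined over $\mathbb Q$, and $H_c^*$ is invariant under extension of algebraically closed fields, so we may compute over $\mathbb C$ in the classical topology. Write $y=y'+iy''$ with $y',y''\in\mathbb R^r$; the equation is $|y'|^2-|y''|^2=e$, $y'\perp y''$.
\begin{itemize}
\item $e=1$, $r=1$: two reduced points. The trace $\Lambda^2\to\Lambda$ is surjective, so $\Phi$ lives in degree $0=r-1$.
\item $e=1$, $r\ge2$: the map $y\mapsto(y'/|y'|,y'')$ identifies $X_{r,1}$ with the tangent bundle of $S^{r-1}$. So $X_{r,1}$ is smooth and connected with cohomology in degrees $0$ and $r-1$; by duality $H_c^d\neq0$ only for $d\in\{r-1,2r-2\}$. The trace is an isomorphism, so $\Phi$ lives in degree $r-1$.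
\item $e=0$, $r=1$: a double point. The trace $\Lambda\to\Lambda$ is $2=0$, so $\Phi$ lives in degrees $0$ and $1=r$.
\item $e=0$, $r=2$: two reduced lines. The trace $\Lambda^2\to\Lambda$ in degree $2$ is surjective, so $\Phi$ lives in degrees at most $2=r$.
\item $e=0$, $r\ge3$: an integral cone. It is the open cone over the link $\{|y'|=|y''|=1,\ y'\perp y''\}$, the Stiefel manifold $V_2(\mathbb R^r)$; its one-point compactification is the suspension of the link, so $H_c^d(X_{r,0})=\tilde H^{d-1}(V_2(\mathbb R^r))$. The link is an $S^{r-2}$-bundle over $S^{r-1}$; it is connected, and by the Gysin sequence its cohomology lies in degrees among $0,r-2,r-1,2r-3$. So $H_c^d\ne0$ only for $d\in\{r-1,r,2r-2\}$. The trace is an isomorphism, so $\Phi$ lives in degrees at most $r$.\qedhere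
\end{itemize}
\end{proof}

\subsection{The rank strata}

Each drop of the rank raises the top degree in Lemma~\ref{lem:stalks} by one, so we need the rank strata to lose at least one dimension each time. They lose two. In the monomial basis of $\mathcal F_n(\ell)$ the matrix of $q_\varphi$ is the Hankel matrix $(\varphi(x^{2n-i-j}y^{i+j}))_{0\le i,j\le n}$. For example, evaluation at a vector $x\ne0$ of the plane of $\ell$ gives $q_\varphi(s)=s(x)^2$, of rank one. Let $\Sigma_r\subset\mathcal E^\circ$ be the locus where the rank is $r$, for $1\le r\le n+1$.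

\begin{lemma}\label{lem:rank}
\begin{enumerate}
\item[(a)] If $(\ell,\varphi)\in\Sigma_r$ with $r\le n$, there is $0\ne g\in\mathcal F_r(\ell)$ with $\varphi(g\,\mathcal F_{2n-r}(\ell))=0$. In particular $\Sigma_1$ consists of the evaluations at nonzero vectors.
\item[(b)] $\dim\Sigma_r\le2n-2+2r$ for $r\le n$, and $\dim\Sigma_{n+1}\le4n-1$. The same bounds lowered by $1$ hold for $\Sigma_r\cap\{e=0\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $\mathcal F_d=\mathcal F_d(\ell)$ and $\operatorname{Ann}_d=\{g\in\mathcal F_d:\varphi(g\,\mathcal F_{2n-d})=0\}$. Then $\operatorname{Ann}_n$ is the kernel of $q_\varphi$, of dimension $n+1-r$. For $r=n$ it is nonzero and we are done. Let $r<n$, so $\dim\operatorname{Ann}_n\ge2$. Let $g$ be the greatest common divisor of $\operatorname{Ann}_n$, of degree $\delta$, and write $\operatorname{Ann}_n=g\Omega$ with $\Omega\subset\mathcal F_{n-\delta}$ without common zero on $\ell$. Pick $0\ne w_1\in\Omega$ and $w_2\in\Omega$ vanishing at none of the finitely many zeros of $w_1$. Coprime binary forms $w_1,w_2$ of degree $m$ generate all forms of degree $D\ge2m-1$: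 the map $\mathcal F_{D-m}^2\to\mathcal F_D$ has kernel $\{(w_2a,-w_1a):a\in\mathcal F_{D-2m}\}$, so its image has dimension $2(D-m+1)-(D-2m+1)=D+1$. With $m=n-\delta$ and $D=2n-\delta$ we get $\mathcal F_{2n-\delta}=w_1\mathcal F_n+w_2\mathcal F_n$. Since $gw_1,gw_2\in\operatorname{Ann}_n$, this gives $\varphi(g\,\mathcal F_{2n-\delta})=0$, so $g\in\operatorname{Ann}_\delta$. Then $g\,\mathcal F_{n-\delta}\subset\operatorname{Ann}_n$, hence $\Omega=\mathcal F_{n-\delta}$, and comparing dimensions, $n+1-r=n-\delta+1$, that is, $\delta=r$. For $r=1$, $\varphi$ vanishes on the multiples of a linear form $g$, so it is a nonzero multiple of the evaluation at a zero $x$ of $g$; extracting a $2n$-th root of the scalar, it is the evaluation at a multiple of $x$.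

(b) For $r\le n$ and fixed $\ell$, the class $[g]$ varies in $\mathbb P^r$, and $\varphi$ lies in the annihilator of $g\,\mathcal F_{2n-r}$, of dimension $(2n+1)-(2n-r+1)=r$. Adding $\dim Gr=2n-2$ gives the first bound; the second is $\dim\mathcal E$. Finally $\Sigma_r$ is stable under scaling $\varphi$, and the map $\mathbb G_m\times(\Sigma_r\cap\{\varphi(F|_\ell)=1\})\to\Sigma_r$, $(c,\varphi)\mapsto c\varphi$, is injective, since $c$ is recovered by evaluating on $F|_\ell$.
\end{proof}

\subsection{Artin vanishing}

Let $\mathcal F^\vee$ be the dual of the vector space of forms of degree $2n$ over $C$, and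
\[
\rho:\mathcal E\to\mathcal F^\vee,\qquad(\ell,\varphi)\mapsto\big(F'\mapsto\varphi(F'|_\ell)\big).
\]
Since restriction to $\ell$ is surjective, $\mathcal E$ is a subbundle of $Gr\times\mathcal F^\vee$, so $\rho$ is proper and $\rho^{-1}(0)$ is the zero section. Put $\mathcal L=R\rho_*u_!\mathcal K'$, a bounded constructible complex. By Lemma~\ref{lem:swap} and \eqref{eq:Kprime},
\[
H^i_c(V,Rj_*\Lambda)=H^i(\mathcal F^\vee,\mathcal L).
\]
By proper base change the stalk of $\mathcal L$ at $\psi$ is $R\Gamma(\rho^{-1}(\psi),u_!\mathcal K')$; it is zero for $\psi=0$. Note that $e=1-\psi(F)$ depends only on $\psi$.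

\emph{Fibers of $\rho$.} A point $\psi\neq0$ lies over $\ell$ exactly when it vanishes on the degree $2n$ part of the ideal $I_\ell$. Suppose this holds for two lines $\ell\ne\ell'$. The ideal $I_\ell+I_{\ell'}$ is generated by the linear forms vanishing on $\ell\cap\ell'$. If $\ell\cap\ell'=\emptyset$ these are all linear forms, and $\psi=0$, a contradiction. So $\ell\cap\ell'$ is a point, $\psi$ vanishes on all forms vanishing there, and $\psi=\operatorname{ev}_x$ for a vector $x\ne0$ representing it. Conversely $\rho^{-1}(\operatorname{ev}_x)=\{\ell\ni[x]\}\cong\mathbb P^{n-1}$, and on this fiber $r=1$ and $e=1-F(x)$. By Lemma~\ref{lem:rank}(a) all points with $r=1$ are of this kind. So $\rho$ is injective on $\bigcup_{r\ge2}\Sigma_r$ with one-point fibers over its image, and it contracts $\Sigma_1$ onto the set $\{\operatorname{ev}_x\}$, which has dimension $n+1$; its part $\{F(x)=1\}$ with $e=0$ has dimension at most $n$.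

\emph{The count.} Over $\rho(\Sigma_r)$, $r\ge2$, the stalk of $\mathcal L$ is that of $\mathcal K'$. Over $\operatorname{ev}_x$ the spectral sequence $H^a(\mathbb P^{n-1},\mathcal H^b(\mathcal K'))\Rightarrow\mathcal H^{a+b}(\mathcal L)_{\operatorname{ev}_x}$ adds at most $2(n-1)$ to the bound of Lemma~\ref{lem:stalks} for $r=1$. With Lemma~\ref{lem:rank}(b) we see that $\mathcal H^d(\mathcal L)$ can be nonzero only on the following strata and in the following degrees.
\[
\begin{array}{l|c|c|c}
\text{stratum}&\text{dimension}\le&d\le&\text{sum}\le\\ \hline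
2\le r\le n,\ e\neq0&2n-2+2r&2n+1-r&4n-1+r\le5n-1\\
2\le r\le n,\ e=0&2n-3+2r&2n+2-r&4n-1+r\le5n-1\\
r=n+1,\ e\neq0&4n-1&n&5n-1\\
r=n+1,\ e=0&4n-2&n+1&5n-1\\
\psi=\operatorname{ev}_x,\ e\neq0&n+1&2n+2(n-1)&5n-1\\
\psi=\operatorname{ev}_x,\ e=0&n&2n+1+2(n-1)&5n-1
\end{array}
\]
Hence the support of $\mathcal H^d(\mathcal L)$ has dimension at most $5n-1-d$ for every $d$. By (E1) on the affine space $\mathcal F^\vee$, $H^a(\mathcal F^\vee,\mathcal H^d(\mathcal L))=0$ for $a+d\ge5n$, and the hypercohomology spectral sequence gives $H^i(\mathcal F^\vee,\mathcal L)=0$ for $i\ge5n$. This is \eqref{eq:goal}, and Theorem~\ref{thm:lefschetz} is proved. The proofs of Theorems~\ref{thm:generic} and \ref{thm:main} are complete.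

\section{The level and uniform denominators}\label{sec:consequences}

\begin{proof}[Proof of Corollary~\ref{cor:level}]
Let $K=R(X)(\sqrt{-f})$ and $\psi=2^{n-1}\langle1\rangle$. By Theorem~\ref{thm:main} and the first paragraph of the proof of Lemma~\ref{lem:pfister}, the Pfister form $\psi\perp\psi=2^n\langle1\rangle$ is isotropic over $K$, hence hyperbolic by (Q1). The form $\psi\perp(-\psi)$ is hyperbolic of the same dimension, so $\psi\cong-\psi$ over $K$ by (Q2). Since $-\psi$ represents $-1$, so does $\psi$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:uniform}]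
Over any real closed field, a nonzero sum of squares of polynomials has degree twice the maximum of their degrees, because the leading forms cannot cancel. So $g^2f=\sum g_i^2$ gives $\deg g_i\le\deg g+n$, and only $\deg g$ has to be bounded. Suppose no bound exists. For each $m\in\mathbb N$ choose a positive semidefinite $f_m$ of degree at most $2n$ with no representation having $\deg g\le m$. Let $R^*$ be an ultrapower of $\mathbb R$ over a nonprincipal ultrafilter on $\mathbb N$. By {\L}o\'s's theorem $R^*$ is real closed and $f^*=(f_m)_m$ is a positive semidefinite polynomial of degree at most $2n$ over $R^*$. By Theorem~\ref{thm:main} over $R^*$, after clearing denominators, $f^*=\sum_{i<2^n}(g_i/g)^2$ with polynomials $g_i$ and $g\neq0$; let $m_1=\deg g$. The existence of a representation with $\deg g\le m_1$ and $\deg g_i\le m_1+n$ is a first-order statement in the coefficients, so by {\L}o\'s's theorem it holds for $f_m$ for all $m$ in a member of the ultrafilter. This set is infinite, and any $m\ge m_1$ in it contradicts the choice of $f_m$.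
\end{proof}

\begin{thebibliography}{9}

\bibitem{BCR} Bochnak, Coste and Roy, Theorem 2.3.6.

\bibitem{EMS} \texttt{http://www.ems-ph.org/journals/newsletter/pdf/2017-09-105.pdf}

\bibitem{SGA4} SGA 4, XVIII, 2.9.

\bibitem{vdD} van den Dries, \emph{Tame topology and o-minimal structures}, Ch.~3, (2.11).

\end{thebibliography}
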